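# Choosing a Majority Target Set on an Interval Graph Is NP-Complete

## Nine intervals that must choose between left and right

Take nine closed intervals on the real line (single points are allowed as degenerate intervals):

$$g=[0.1,2.9],\quad \alpha=[0.1,1.9],\quad \beta=[1.1,2.9],\quad J_1=[0.1,0.9],\quad J_2=[2.1,2.9],$$

and the four points $p_1=0.4$, $p_2=0.6$, $q_1=2.4$, $q_2=2.6$. Join two of them by an edge when they intersect. The graph is symmetric under the exchange of left and right. The neighbors are:

* $g$ meets all eight others;
* $\alpha$ meets $g,\beta,J_1,p_1,p_2$, and $\beta$ meets $g,\alpha,J_2,q_1,q_2$;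
* $J_1$ meets $g,\alpha,p_1,p_2$, and $J_2$ meets $g,\beta,q_1,q_2$;
* each $p_i$ meets $g,\alpha,J_1$, and each $q_i$ meets $g,\beta,J_2$.

We play the following game. Some vertices are switched on at the start. In each round, every vertex with at least half of its neighbors on switches on as well, and vertices that are on stay on. So $g$ needs $4$ active neighbors, $\alpha$ and $\beta$ need $3$, and $J_1,J_2,p_i,q_i$ need $2$ each. How few starting vertices suffice to switch on everything?

Start with $\{g,\alpha\}$. The points $p_1,p_2$ and the interval $J_1$ see $g$ and $\alpha$, so they switch on. On the right, $q_1,q_2$ and $J_2$ see only $g$, and $\beta$ sees only $g$ and $\alpha$. The process stops: the left side is on and the right side is off. By symmetry $\{g,\beta\}$ switches on the right side and not the left. A small vertex can imitate $\alpha$: starting from $\{g,p_1\}$, the interval $J_1$ comes on in round 1, then $p_2$ (seeing $g,J_1$) and $\alpha$ (seeing $g,p_1,J_1$) in round 2, and then the right side is stuck exactly as before.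

The three vertices $g,\alpha,\beta$ do switch on everything: each $p_i,q_i,J_1,J_2$ sees two of them. We claim that no two vertices suffice. Let $U_1=\{\alpha,J_1,p_1,p_2\}$ and suppose that none of these is on at the start. Look at the first round in which a vertex of $U_1$ comes on. Only neighbors outside $U_1$ can help it. A point $p_i$ has one of those ($g$) and needs $2$; $J_1$ has one ($g$) and needs $2$; $\alpha$ has two ($g,\beta$) and needs $3$. So that round never comes. Hence a successful starting set meets $U_1$, and by symmetry it meets $U_2=\{\beta,J_2,q_1,q_2\}$. A successful set of size two is therefore $\{u_1,u_2\}$ with $u_1\in U_1$, $u_2\in U_2$, and $g$ is off at the start. In round 1, a point $p_i$ or the interval $J_1$ sees at most $u_1$; $\alpha$ sees at most $u_1$ and $\beta$; $g$ sees exactly two; and the right side behaves in the same way. Nothing comes on. The minimum is $3$.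

Besides $g$, one unit of budget buys the left side or the right side, but not both. If many such binary choices overlap along the line and interact, is there still an efficient way to find the best starting set?

## Target sets with majority thresholds

Throughout, $\mathbb N$ contains $0$.

**Definition (target set).** Let $G=(V,E)$ be a finite simple undirected graph and $t\colon V\to\mathbb N$. For $S\subseteq V$ put $A_0=S$ and, for $i\ge1$,
$$A_i=A_{i-1}\cup\{v\in V:\ |N(v)\cap A_{i-1}|\ge t(v)\}.$$
The set $S$ is a *target set* if $A_i=V$ for some $i$. TARGET SET SELECTION asks, given $G$, $t$ and an integer $k$, whether there is a target set of size at most $k$. In the *majority* setting, $t(v)=\lceil\deg(v)/2\rceil$ for all $v$.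

**Definition (interval graph).** An interval graph is the intersection graph of a finite family of intervals on the real line.

Some cases are easy. On a path with at least two vertices, all majority thresholds are $1$, so one vertex suffices. In the complete graph $K_m$, $m\ge 2$, every threshold is $\lceil (m-1)/2\rceil=\lfloor m/2\rfloor$; any $\lfloor m/2\rfloor$ vertices activate all the others in one round, and fewer activate nothing. So the minimum is $\lfloor m/2\rfloor$. In the *unanimous* setting $t(v)=\deg(v)$, a set $S$ is a target set exactly when $V\setminus S$ is independent: of two adjacent vertices outside $S$, neither can come on before the other, and if $V\setminus S$ is independent then every vertex outside $S$ has all its neighbors in $S$.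

Two facts about interval graphs frame the question. When all thresholds are bounded by a fixed constant $c$, the problem is solvable in polynomial time, with a degree that depends on $c$. In the unanimous setting it is solvable in linear time. The obvious first try for majority is to use the bounded-threshold algorithm. It stops at once: complete graphs are interval graphs, and $K_m$ has majority threshold $\lfloor m/2\rfloor$, so no constant $c$ serves. Is the majority problem on interval graphs solvable in polynomial time? No, unless P = NP.

**Theorem 1.** TARGET SET SELECTION with $t(v)=\lceil\deg(v)/2\rceil$ is NP-complete on interval graphs, even if an interval representation is given and the graph has a universal vertex.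

**Theorem 2.** Fix a real $\rho\in(0,1)$ and a function $\varphi\colon\mathbb N\to\mathbb N$, with $\varphi(d)$ computable in time polynomial in $d$, such that $\varphi(d)\le\varphi(d+1)\le\varphi(d)+1$ and $|\varphi(d)-\rho d|\le1$ for all $d$. Then TARGET SET SELECTION with $t(v)=\varphi(\deg v)$ is NP-complete on interval graphs.

The function $\lceil\rho d\rceil$ with fixed rational $0<\rho<1$ satisfies the hypotheses (its steps are $0$ or $1$ because $\rho<1$), and so does strict majority $\lfloor d/2\rfloor+1$. The real number $\rho$ need not be computable beyond what $\varphi$ provides. The value $\rho=1$ is excluded, and $t=\deg$ is the linear-time case.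

Membership in NP is clear in both theorems. The thresholds are computable in polynomial time, and each round that changes something adds a vertex, so the process is stationary after at most $|V|$ rounds and a proposed set can be checked. Everything below is about hardness.

One argument from the nine intervals will return constantly.

**First-activation principle.** Let $S$ be a target set and let $U\ne\emptyset$ be disjoint from $S$. There is a first round $i\ge1$ with $A_i\cap U\neq\emptyset$, and any $u\in A_i\cap U$ has at least $t(u)$ neighbors in $A_{i-1}$, where $A_{i-1}\cap U=\emptyset$. So if, whenever $A_{i-1}\cap U=\emptyset$, every $u\in U$ has fewer than $t(u)$ neighbors in $A_{i-1}$, then $S$ is not a target set.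

## Two obstacles to chaining the choices

The nine intervals suggest a reduction from an orientation problem. Place the nodes $1,\dots,n$ of a graph from left to right. For each edge $e$ joining $l(e)<r(e)$ take two long intervals $\alpha_e,\beta_e$, where $\alpha_e$ reaches the region of $l(e)$ slightly further to the left, and $\beta_e$ reaches the region of $r(e)$ slightly further to the right. The budget is one interval per edge plus $g$. Choosing $\alpha_e$ means "orient $e$ towards $l(e)$", and choosing $\beta_e$ means "orient $e$ towards $r(e)$". An interval $J_v$ over the region of node $v$ should come on exactly when enough edges point into $v$. Call $\alpha_e,\beta_e,g$ *wires*. Two things go wrong.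

**Obstacle 1 (half comes too early).** An unchosen wire has to stay off until the tests at all nodes it passes have succeeded, because an active wire helps the remaining tests. Suppose a wire covers three regions, in each of which $N$ of its neighbors come on once the test there succeeds, and suppose it has at most $N$ further neighbors. Its degree is at most $4N$, and after two successful tests it has $2N$ active neighbors. It comes on while the third test is still open. We need the wire to wait for *all* regions, although the rule says *half*. The cure is to give each wire about as many extra neighbors that cannot come on before the wire does. Then half of all its neighbors is about all of the others.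

Such extra neighbors exist. Put a clique of $x$ points at one place covered by $x$ long intervals. Each point has degree $x+(x-1)=2x-1$, so its majority threshold is $x$. As long as nobody in the clique is on, a point needs all $x$ long intervals. We call such cliques *late*.

**Obstacle 2 (the budget may be spent unevenly).** Something must force one wire per edge. Suppose that at certain places ("stations") we can force $S$ to contain at least as many edge wires as there are edges present there, apart from the requirement on $g$. Let $z_e$ be the number of chosen wires of $e$ minus $1$. Then the sum of $z_e$ over the edges present at a station is at least $0$, and the budget says that the sum over all edges is at most $0$. This does not imply that all $z_e$ vanish. If $e_2$ is nested inside $e_1$, so that the sets of present edges are $\{e_1\}$, $\{e_1,e_2\}$, $\{e_1\}$, then $z_{e_1}=1$, $z_{e_2}=-1$ satisfies every constraint. It spends both units on $e_1$ and none on $e_2$. If the edges end in the order in which they start, no nesting occurs, and we shall see that the constraints then do force $z_e=0$ for all $e$.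

So we need an NP-hard orientation problem whose edges can be laid out first in, first out.

## Orienting edges in first-in-first-out order

**Definition (FIFO-ORIENTATION).** The input consists of nodes $1,\dots,n$; edges $e_1,\dots,e_P$ ($P\ge1$), where $e_i$ joins $l(e_i)<r(e_i)$, such that
$$l(e_1)\le\dots\le l(e_P)\quad\text{and}\quad r(e_1)\le\dots\le r(e_P);$$
and, for each node $v$, a demand $\theta_v\in\{1,2\}$ and weights $c_v(e)\in\{1,2\}$ for the edges $e$ at $v$. Every node has degree between $1$ and $3$, and $c(v):=\sum_{e\ni v}c_v(e)\ge\theta_v$. An orientation of each edge towards one of its endpoints is *valid* if at every node $v$ the total $c_v$-weight of the edges oriented into $v$ is at least $\theta_v$. The question is whether a valid orientation exists.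

For example, take nodes $1,2,3$ and edges $e_1=12$, $e_2=13$, $e_3=23$. The left ends are $1,1,2$ and the right ends are $2,3,3$, so the order is admissible. With unit weights and all demands $1$, a cyclic orientation is valid. If $\theta_1$ is raised to $2$, node $1$ must receive $e_1$ and $e_2$, nodes $2$ and $3$ compete for $e_3$, and no orientation is valid. Still smaller: two nodes, one edge, unit weights and demands $1$ form a no-instance, in the spirit of our nine intervals.

**Lemma 1.** FIFO-ORIENTATION is NP-hard.

We reduce from Planar 3-SAT: formulas in conjunctive normal form with one to three literals per clause and a planar variable–clause incidence graph. It is NP-complete (Lichtenstein, *Planar formulae and their uses*, SIAM J. Comput. 11, 1982).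

**Step 1 (cleaning the formula).** The aim is that every variable occurs at least twice, at most once in each clause. Remove tautological clauses and duplicate literals. Then repeatedly delete a clause containing a variable that occurs only once in the formula. Satisfiability is preserved, since that variable can be set so as to satisfy the deleted clause without affecting any other clause. Planarity is preserved because we only delete nodes and edges of the incidence graph. If no clause remains, output the triangle above with all demands $1$, a yes-instance. Otherwise every occurring variable occurs $k\ge2$ times, in $k$ distinct clauses.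

**Step 2 (the orientation instance $H$).** The aim is an orientation problem, not yet laid out on a line, in which each variable has exactly two global states. Fix a planar embedding of the incidence graph. Each clause becomes a node with demand $1$ and unit weights; it has one to three edges. Replace a variable $x$ with occurrences $1,\dots,k$, in cyclic order around $x$, by a cycle
$$x_1\,y_1\,x_2\,y_2\cdots x_k\,y_k .$$
Write $b_i=x_iy_i$ and $a_{i+1}=y_ix_{i+1}$ (indices mod $k$), and let $x_i$ carry the edge $\epsilon_i$ to the clause of occurrence $i$. Thus $x_i$ has the three edges $a_i,b_i,\epsilon_i$, and $y_i$ has the two edges $b_i,a_{i+1}$. The cycle can be drawn in a small disc around the old node $x$, and it has length $2k\ge4$, so the resulting graph $H$ is simple and planar. Node $y_i$ has demand $1$ and unit weights. Node $x_i$ has demand $2$, with weights as follows.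

* If occurrence $i$ is positive, $c(b_i)=2$ and $c(a_i)=c(\epsilon_i)=1$. Call $a_i,\epsilon_i$ *positive* and $b_i$ *negative* at $x_i$.
* If occurrence $i$ is negative, $c(a_i)=2$ and $c(b_i)=c(\epsilon_i)=1$. Call $a_i$ *positive* and $b_i,\epsilon_i$ *negative* at $x_i$.

In each case the positive edges at $x_i$ have total weight $2$, and so do the negative edges. Also $a_i$ is always positive and $b_i$ always negative.

**Step 3 (a satisfying assignment gives a valid orientation).** If $x$ is true, orient all negative edges at the nodes $x_i$ into them and all positive edges away; if $x$ is false, do the opposite. Every $x_i$ receives weight exactly $2$. Node $y_i$ receives $a_{i+1}$ if $x$ is true, since $a_{i+1}$ then points away from $x_{i+1}$, and it receives $b_i$ if $x$ is false. The edge $\epsilon_i$ points to the clause exactly if it is positive and $x$ is true, or negative and $x$ is false, that is, exactly if the literal is true. So each clause receives the edge of each of its true literals, and it has at least one.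

**Step 4 (a valid orientation gives a satisfying assignment).** We first show that the state travels around the cycle. Suppose $a_j$ points away from $x_j$. If occurrence $j$ is positive, the edge $\epsilon_j$ alone gives weight $1<2$, so $b_j$ points into $x_j$. If it is negative, $x_j$ needs both $b_j$ and $\epsilon_j$, so again $b_j$ points into $x_j$. Next, if $b_j$ points into $x_j$, then $y_j$ must receive $a_{j+1}$, so $a_{j+1}$ points away from $x_{j+1}$. Going around the cycle, if some $b_i$ points into $x_i$, then *all* $b_j$ point into $x_j$ and *all* $a_j$ point away from $x_j$. Set $x$ true in this case and false otherwise.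

Each clause receives some edge $\epsilon_i$, which therefore points away from its $x_i$. If occurrence $i$ is positive, $x_i$ cannot be satisfied by $a_i$ alone, so $b_i$ points into $x_i$ and $x$ is true. If it is negative, $x_i$ cannot be satisfied by $b_i$ alone, so $a_i$ points into $x_i$. Then not all $a_j$ point away, and $x$ is false. In both cases the literal is true, so the clause is satisfied.

**Step 5 (drawing and subdividing).** The aim is to cut the edges of $H$ into short pieces which can be ordered first in, first out. Let $p=|V(H)|$; since some variable has a cycle of length at least $4$, $p\geq 3$. Compute a planar straight-line drawing of $H$ on a $(p-2)\times(p-2)$ grid (Schnyder, SODA 1990), with coordinates in $\{0,\dots,p-2\}$. Apply the linear bijection $(X,Y)\mapsto(pX+Y,Y)$. Straight lines stay straight, the drawing stays planar, and as $0\le Y<p$, distinct vertices now have distinct first coordinates $\xi_1<\dots<\xi_p$. In particular no edge is vertical. Subdivide every edge at each point where its interior crosses a vertical line $\xi=\xi_\ell$. These points are pairwise distinct and are not vertices, because the drawing is planar. There are at most $p$ per edge. Subdivision nodes get demand $1$ and unit weights.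

Subdividing preserves solvability. From a valid orientation of $H$, orient each path consistently in the direction of its edge: every subdivision node receives one edge, and the end nodes receive what they did before. Conversely, let an edge $uv$ of $H$ have become the path $u=u_0,u_1,\dots,u_{q+1}=v$. If $u_0u_1$ points into $u$, then $u_1$ must receive $u_1u_2$, then $u_2$ must receive $u_2u_3$, and so on. So $u_qu_{q+1}$ points into $u_q$ and not into $v$. (For $q=0$ there is one edge and nothing to show.) Hence at most one of $u,v$ receives its end edge of the path. Orient $uv$ towards that endpoint, arbitrarily if there is none; then $u$ and $v$ lose nothing.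

**Step 6 (the order).** Number all nodes lexicographically by (line, height on the line). Every piece now joins nodes on two consecutive lines. Order the pieces by strip between consecutive lines, from left to right, and inside a strip lexicographically by (height of left end, height of right end). Then $l$ is weakly increasing. For $r$, compare pieces of one strip with left heights $h\le h'$ and right heights $g,g'$. If $h=h'$, they are ordered by right end. If $h<h'$, then $g\le g'$, since otherwise the two pieces would cross inside the strip; they belong to different edges of $H$, as an edge has at most one piece in each strip, and this contradicts planarity. Pieces of a later strip end on a later line. So $r$ is weakly increasing.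

All degrees are $1$, $2$ or $3$. Finally $c(v)\ge\theta_v$ holds everywhere: $4\ge2$ at $x_i$, and degree at least $1$ with demand $1$ at all other nodes. Everything is computable in polynomial time. This proves Lemma 1.

## Cells, wires and four kinds of small vertices

Let a FIFO-ORIENTATION instance be given, and put
$$L=P+n+2,\qquad N=R=10L^2,\qquad s=2P .$$

**Cells.** Cells are consecutive unit segments of the line. For $v=1,\dots,n$ in order, let $m_v=\deg v$. The *events* of $v$ are the starts of the edges with $l(e)=v$, in index order, followed by the ends of the edges with $r(e)=v$, in index order. The cells of $v$ are, from left to right,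
$$\tau_v,\ \sigma_{v,0},\ \varrho_{v,1},\ \sigma_{v,1},\ \dots,\ \varrho_{v,m_v},\ \sigma_{v,m_v}.$$
The $\sigma$ cells are called *stations*; the *reading cell* $\varrho_{v,j}$ belongs to the $j$-th event of $v$. There are $\sum_v(m_v+1)=2P+n$ stations. Since $l$ and $r$ are monotone, along the whole line the edges start in the order $e_1,\dots,e_P$ and end in the order $e_1,\dots,e_P$.

**Long intervals.** "Covering cells $C,\dots,C'$" means the interval $[C+\frac1{10},C'+\frac9{10}]$, where a cell is identified with its left end. Small vertices are points in the middle part of a cell. So two long intervals intersect if and only if they cover a common cell, and a long interval meets all small vertices of a cell or none.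

* For an edge $e$ with start cell $\varrho$ and end cell $\varrho'$, the interval $\alpha_e$ covers the cells from $\varrho$ to the cell just before $\varrho'$, and $\beta_e$ covers the cells from just after $\varrho$ to $\varrho'$.
* $g$ covers all cells.
* $J_v$ covers $\sigma_{v,0},\dots,\sigma_{v,m_v}$, and not $\tau_v$. The $J_v$ are pairwise disjoint.

The $2P+1$ intervals $\alpha_e,\beta_e,g$ are the *wires*, and $X_C$ is the set of wires covering the cell $C$. In a station or $\tau$ cell, each edge has both of its wires present or neither, so $|X_C|=2h_C+1$, where $h_C$ is the number of present pairs. In a reading cell of $e$, exactly one wire of $e$ is present, namely $\alpha_e$ at $l(e)$ and $\beta_e$ at $r(e)$; so $|X_C|=2h_C+2$, with $h_C$ complete pairs of other edges. We write $h$ for $h_C$. No event lies between $\tau_v$ and $\sigma_{v,0}$, so these two cells are covered by the same wires.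

**Small vertices.** Different groups sit at different points, except that vertices said to be adjacent to each other share a point.

* *Readings* measure whether an edge points into a node. In the reading cell at node $v$ of edge $e$ there are $c_v(e)R$ single vertices. Their neighbors are $X_C\cup\{J_v\}$: degree $2h+3$, threshold $h+2$.
* *Amps* hold wires back until $J_v$ has come on. In every station there are $N$ of them, in adjacent pairs, two per point ($N$ is even). Their neighbors are $X_C$, $J_v$ and the partner: degree $2h+3$, threshold $h+2$.
* *Boosters* give $J_v$ a fixed number of early neighbors. In $\sigma_{v,0}$ there are $K_v$ single vertices. Their neighbors are $X_C\cup\{J_v\}$: degree $2h+2$, threshold $h+1$.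
* *Lates* turn "half" into "all". Let $x$ be the number of long intervals covering the cell, so $x=|X_C|+1$ in the cells of $J_v$ and $x=|X_C|$ in $\tau_v$. Lates come in cliques of size $x$ or $x+1$, one clique per point. Their degree is $2x-1$ or $2x$, so their threshold is exactly $x$. There are $c_v(e)R$ lates in a reading cell, $N-s$ in each station, and $K_v$ in $\tau_v$.

Here
$$K_v:=2c(v)R+(m_v+1)(2N-s)-(2\theta_v-1)R\ \ge\ R,$$
because $c(v)\ge\theta_v$ and $2N\geq s$.

The prescribed numbers of lates can be realized: every $m\ge x(x-1)$ is $m=ax+b$ with $0\le b<x\le a+1$, so $b\le a$ and $m=(a-b)x+b(x+1)$, that is, $a-b$ cliques of size $x$ and $b$ cliques of size $x+1$. Here $x\le2P+2$, so $x(x-1)\le4L^2$, and each of $R$, $N-s$, $K_v$ is at least $4L^2$. All late cliques have size at most $2P+3$.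

The budget is $k:=P+1$. The graph $G$ is an interval graph of polynomial size, constructed together with its representation, and $g$ is universal.

**The smallest instance.** Let $n=2$, $P=1$, unit weights, demands $1$. The cells are $\tau_1,\sigma_{1,0},\varrho_{1,1},\sigma_{1,1},\tau_2,\sigma_{2,0},\varrho_{2,1},\sigma_{2,1}$, with $h=0,0,0,1,1,1,0,0$. The wire $\alpha$ covers cells $3$ to $6$ and $\beta$ covers cells $4$ to $7$. We get $L=5$, $N=R=250$, $s=2$, $K_v=500+2\cdot498-250=1246$. The neighbors of $J_1$ are $3$ wires, $250$ readings, $250$ lates in the reading cell, $1246$ boosters and $2\cdot 498$ amps and lates in the stations, together $2745$; its threshold is $1373$. If the edge points into node $1$, boosters and readings give $1246+250=1496\ge1373$. If it does not, boosters and wires give at most $1246+3=1249<1373$. This is how $J_v$ tests the demand. The wire $\alpha$ sees $2$ wires, $J_1,J_2$, the $250+1246+500=1996$ non-late small vertices and $250+1246+496=1992$ lates. Its degree is $3992$ and its threshold $1996$ is exactly the number of its non-late small neighbors. This is how half becomes all.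

**The degree of $J_v$.** Let $w_v\le2P+1<R$ be the number of wires meeting $J_v$. Counting wires, readings and lates in reading cells, boosters, and the amps and lates in the $m_v+1$ stations, and inserting the definition of $K_v$,
$$\deg J_v=w_v+2c(v)R+K_v+(m_v+1)(2N-s)=w_v+2K_v+(2\theta_v-1)R. \tag{1}$$

**The degree of a wire.** For a wire $w$ let $W_w\le2P$ and $J_w\le n$ be the numbers of wires and of $J$'s adjacent to $w$, let $r_w$ and $b_w$ be the numbers of readings and boosters adjacent to $w$, and let $q_w$ be the number of stations that $w$ covers. Then $1\le q_w\le2P+n$; the lower bound holds because $\alpha_e$ and $\beta_e$ cover the station right after the start cell of $e$. In each reading cell there are as many lates as readings. The lates in $\tau_v$ are as many as the boosters in $\sigma_{v,0}$, and $w$ covers both cells or neither. Hence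
$$\deg w=W_w+J_w+2r_w+2b_w+(2N-s)q_w. \tag{2}$$

**Observation.** Every wire meeting $J_v$ covers a station of $v$. It covers a station or a reading cell of $v$; in the second case, say $\varrho_{v,j}$, it also covers $\sigma_{v,j}$ or $\sigma_{v,j-1}$. If $\varrho_{v,j}$ starts $e$, then $\alpha_e$ covers $\sigma_{v,j}$. If it ends $e$, then $\beta_e$ covers $\sigma_{v,j-1}$. All other wires there cover both.

## A valid orientation activates everything

Given a valid orientation, let $S$ consist of $g$, all $\alpha_e$ with $e$ oriented to $l(e)$, and all $\beta_e$ with $e$ oriented to $r(e)$. Then $|S|=P+1$. In each station or $\tau$ cell, exactly $h+1$ wires are in $S$: one from each pair, and $g$. In the reading cell of $e$ at $v$ there are $h+1$, plus one more if and only if $e$ is oriented into $v$, since the wire of $e$ present there is the one that stands for this direction.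

**Step 1 (what starts by itself).** Boosters have threshold $h+1$ and come on. Readings of edges oriented into their node have threshold $h+2$ and come on.

**Step 2 (the tests succeed).** By validity $J_v$ has at least $K_v+\theta_vR$ active neighbors. By (1), $\frac12\deg J_v=K_v+\theta_vR-\frac12(R-w_v)\le K_v+\theta_vR$, since $R\ge w_v$. All $J_v$ come on.

**Step 3 (readings and amps).** Each now sees at least $h+1$ active wires and its $J_v$, hence at least $h+2$ active neighbors. All come on.

**Step 4 (the wires).** A wire $w$ has at least $r_w+b_w+Nq_w+J_w$ active neighbors. By (2) this equals $\frac12\deg w+\frac12(J_w+sq_w-W_w)$, which is at least $\frac12\deg w$, since $s=2P\ge W_w$ and $q_w\ge1$. All wires come on. The deficit $s$ in the number of lates serves this step: it pays for the other wires next to $w$ that may still be off.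

**Step 5 (the lates).** All $x$ long neighbors of each late are active, which meets its threshold.

So $S$ is a target set of size $P+1$.

## A small target set is an orientation

Now let $S$ be any target set with $|S|\le P+1$, and let $A_0,A_1,\dots$ be its rounds. A priori $S$ may contain small vertices and $J$'s, several wires of one edge and none of another. We show that it cannot.

**Lemma 2.** Let $T$ be a late clique in a cell $C$ with $T\cap S=\emptyset$. If $T$ meets $A_j$, then all $x$ long intervals over $C$ belong to $A_{j-1}$.

**Proof.** Let $i\le j$ be the first round in which $T$ meets $A_i$; then $i\ge1$. A vertex of $T\cap A_i$ has at least $x$ neighbors in $A_{i-1}$, none of them in $T$. Its only other neighbors are the $x$ long intervals over $C$, so all of them are in $A_{i-1}\subseteq A_{j-1}$. $\square$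

The next lemma makes precise that one quiet station holds a wire back, however many other stations it covers.

**Lemma 3.** Let $w\notin A_{i-1}$ be a wire covering a station in which at least $N-2|S|$ amps are not in $A_{i-1}$. Then $w\notin A_i$.

**Proof.** By Lemma 2, every late clique that is disjoint from $S$ and lies in a cell covered by $w$ is disjoint from $A_{i-1}$: otherwise $w\in A_{i-2}\subseteq A_{i-1}$ (and if $i-1=0$, then $A_0=S$ is disjoint from the clique anyway). At most $|S|$ late cliques meet $S$, each of size at most $2P+3$. So at most $|S|(2P+3)$ lates adjacent to $w$ are in $A_{i-1}$, and $w$ has at most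
$$W_w+J_w+r_w+b_w+Nq_w-N+2|S|+|S|(2P+3)$$
neighbors in $A_{i-1}$. By (2), $\frac12\deg w=\frac12(W_w+J_w)+r_w+b_w+Nq_w-\frac12sq_w$, which exceeds this bound by at least
$$N-\tfrac12(W_w+J_w)-\tfrac12sq_w-2|S|-|S|(2P+3).$$
Here $W_w+J_w\le2P+n\le2L$, $sq_w\le2P(2P+n)\le4L^2$, $|S|\le P+1\le L$ and $2P+3\le2L$. So the difference is at least $10L^2-L-2L^2-2L-2L^2=6L^2-3L>0$. $\square$

**Claim A.** $|S\cap X_q|\ge h_q+1$ for every station $q$.

**Proof.** Suppose $|S\cap X_q|\le h_q$ at a station $q$ of node $v$. Let $U$ consist of the wires in $X_q\setminus S$, a nonempty set since $|X_q|=2h_q+1$, and of the amps of $q$ lying in pairs disjoint from $S$. Each element of $S$ spoils at most one pair, so $U$ contains at least $N-2|S|$ amps. Then $U\cap S=\emptyset$, and we apply the first-activation principle: let $A_{i-1}\cap U=\emptyset$. An amp in $U$ has in $A_{i-1}$ at most the $h_q$ wires of $S\cap X_q$ and possibly $J_v$; its partner is in $U$ and inactive. That is at most $h_q+1$, below its threshold $h_q+2$. A wire in $U$ is off and covers the station $q$, in which at least $N-2|S|$ amps are off, so by Lemma 3 it is not in $A_i$. Hence $U$ is never activated, a contradiction. $\square$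

The next claim removes the second obstacle, and here the FIFO order enters.

**Claim B.** $S$ consists of $g$ and exactly one of $\alpha_e,\beta_e$ for each edge $e$.

**Proof.** Let $z_i=|S\cap\{\alpha_{e_i},\beta_{e_i}\}|-1$, $F_i=z_1+\dots+z_i$ (so $F_0=0$), $z_g=|S\cap\{g\}|-1\le0$, and let $o$ be the number of non-wires in $S$. Give a station the *state* $(j,i)$ if $i$ starts and $j$ ends lie to its left. Because edges both start and end in the order $e_1,\dots,e_P$, exactly the pairs $e_{j+1},\dots,e_i$ are present there, so $h=i-j$. Claim A reads $\sum_{m=j+1}^{i}(z_m+1)+(z_g+1)\ge(i-j)+1$, that is,
$$F_i-F_j\ge-z_g\ge0\qquad\text{for every station state }(j,i). \tag{3}$$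
The first station $\sigma_{1,0}$ has state $(0,0)$, so $0\ge-z_g$ and hence $z_g=0$. Counting, $|S|=(P+F_P)+(1+z_g)+o\le P+1$ gives $F_P\le-o\le0$.

Let $j<P$. The station just before the end event of $e_{j+1}$ has state $(j,i)$ with $i>j$, as $e_{j+1}$ has started by then. So $F_j\le F_i$ with $i>j$. Iterating until we reach $P$, we get $F_j\le F_P\le0$ for all $j$.

Let $i\ge1$. The station just after the start event of $e_i$ has state $(j,i)$ with $j<i$, as $e_i$ has not ended. So $F_i\ge F_j$ with $j<i$. Iterating until we reach $0$, we get $F_i\ge F_0=0$ for all $i$.

Hence all $F_i=0$, so all $z_i=0$; and $o\le-F_P=0$. $\square$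

In the nested example of Obstacle 2, the station just before the end of $e_2$ sees $\{e_1,e_2\}$ and not an index range beginning at $e_2$; there (3) is not available, and the argument breaks down at this point.

Now orient $e$ to $l(e)$ if $\alpha_e\in S$ and to $r(e)$ if $\beta_e\in S$.

**Claim C.** This orientation is valid.

**Proof.** Suppose node $v$ receives weight at most $\theta_v-1$. Let $U$ consist of $J_v$, all wires outside $S$ that meet $J_v$, all amps in stations of $v$, and all readings of $v$ belonging to edges not oriented into $v$. By Claim B, $S$ contains only wires, so $U\cap S=\emptyset$. Let $A_{i-1}\cap U=\emptyset$. Then the wires of $A_{i-1}$ in the cells of $J_v$ are exactly those in $S$. We check that no $u\in U$ is in $A_i$.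

* If $u$ is an amp, it sees $h+1$ active wires (one per pair, and $g$); $J_v$ and its partner are off. And $h+1<h+2$.
* If $u$ is a reading, of an edge $e$ not oriented into $v$, its cell contains $h$ complete pairs with one active wire each, the active wire $g$, and a wire of $e$ that is not in $S$, hence off. Also $J_v$ is off. Again $h+1<h+2$.
* If $u=J_v$: no late adjacent to $J_v$ is active, by Lemma 2, since $J_v$ is off and $S$ contains no lates. No amp of $v$ is active. Active readings of $v$ belong to edges oriented into $v$, so there are at most $(\theta_v-1)R$ of them. So $J_v$ has at most $w_v+(\theta_v-1)R+K_v$ active neighbors, while $\frac12\deg J_v=\frac12w_v+K_v+\theta_vR-\frac12R$ by (1) exceeds this by $\frac12(R-w_v)>0$.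
* If $u$ is a wire, it covers a station of $v$ by the Observation, and all $N$ amps of that station are off. Lemma 3 applies.

By the first-activation principle $S$ is not a target set, a contradiction. $\square$

So $G$ has a target set of size at most $P+1$ if and only if the FIFO-ORIENTATION instance has a valid orientation. With Lemma 1 this proves Theorem 1.

## From one half to an arbitrary ratio

We turn to Theorem 2. Three features of the construction were special to $\frac12$, and each needs a substitute.

First, the degrees $2h+3$ and $2h+2$ happened to give the thresholds $h+2$ and $h+1$. Now we shall inflate a small vertex to a clique, a *cluster*, until its degree $d$ satisfies $\varphi(d)=$ the desired threshold. This can only raise degrees, so the threshold before inflating must not already be too large. With a single global wire it may be: for $\varphi(d)=\lceil0.9d\rceil$ and $h=10$, an amp has $2h+2=22$ long neighbors and $\varphi(22)=20$, above the desired $h+2=12$. Replacing $g$ by $\gamma$ global wires adds about $\gamma$ to both numbers. Their ratio tends to $1>\rho$, so a large $\gamma$ helps.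

Second, the lates must be $\kappa=(1-\rho)/\rho$ times as many as the non-lates, for then a $\rho$-fraction of all is the number of non-lates. These are no longer integers, and clusters have a fixed size, so rounding errors occur and have to be absorbed by large constants.

Third, $\rho$ may be a real number that we cannot compute exactly, so we calculate with a rational surrogate $\lambda$.

**Step 1 (constants).** Fix once and for all an integer $B$ with $2/B\le\min(\rho,1-\rho)$; thus $B\ge4$. It depends only on $\rho$ and is hard-wired into the reduction. Given a FIFO-ORIENTATION instance, let $M=2n+4P$ be the number of cells, and define the integers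
$$\gamma=B(2P+4),\quad r^*=B(2P+\gamma+2)+1,\quad s=2P+\gamma+n+2B,\quad R=4r^*+2P+\gamma+4,$$
$$N=2BR+Bs+(s+r^*)M+(2P+\gamma+n)+2(P+\gamma)r^*+3,$$
$$Q=2P+\gamma+M(1+B)(N+2R+r^*),\qquad D=2P+\gamma+n+Q+n(1+B)B(Q+2+r^*).$$
Here $\gamma$ is the number of global wires, $r^*$ will bound all cluster sizes, and $D$ will bound the number of vertices. All these numbers are polynomial in $n+P$. Compute $\varphi(D)$ and put
$$\lambda=\varphi(D)/D\in\mathbb Q,\qquad\kappa=(1-\lambda)/\lambda .$$
Since $D\ge\gamma\ge B$, we have $|\lambda-\rho|\le1/D\le1/B$, so $\frac1B\le\lambda\le1-\frac1B$. Then $\kappa=\frac1\lambda-1$ satisfies $\frac1B\le\frac1{B-1}\le\kappa\le B-1\le B$. For $0\le d\le D$ we have $|\varphi(d)-\lambda d|\le1+d|\rho-\lambda|\le1+d/D$, hence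
$$|\varphi(d)-\lambda d|\le2\qquad(0\le d\le D). \tag{4}$$
The reduction uses only $\lambda$, the integers above, and values $\varphi(d)$ with $d$ polynomially bounded. The number $\rho$ itself appears only in the analysis.

**Step 2 (long intervals).** Keep the cells, the wires $\alpha_e,\beta_e$ and the intervals $J_v$, and replace $g$ by $\gamma$ global wires, each covering all cells. So $|X_C|=2h+\gamma$ in station and $\tau$ cells, and $|X_C|=2h+1+\gamma$ in reading cells. The budget is $k=P+\gamma$. The Observation remains true.

**Step 3 (clusters).** The aim is small vertices with a prescribed threshold. Let $y\ge0$ and $\eta\ge\varphi(y)$ be integers. As $\varphi$ is unbounded with steps $0$ or $1$, there is a smallest $d\ge y$ with $\varphi(d)=\eta$. From $\rho d-1\le\varphi(d)=\eta$ and $\rho\ge2/B$ we get $d\le B(\eta+1)$. Put $r=d-y+1\ge1$. A clique of $r$ vertices on one point, with $y$ common long neighbors, has degree $y+r-1=d$ at each vertex, hence threshold exactly $\eta$, and $r\le B(\eta+1)+1$. One finds $r$ by evaluating $\varphi(y),\varphi(y+1),\dots$.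

For example, under strict majority $\varphi(d)=\lfloor d/2\rfloor+1$ with $y=\eta=5$, we have $\varphi(5)=3\le 5$, and the smallest $d\ge5$ with $\varphi(d)=5$ is $8$. So $r=4$: each vertex has $5$ long neighbors and $3$ companions, degree $8$ and threshold $5$.

Every small vertex now lies in a cluster of one of the following types.

| type | $y$ | $\eta$ |
|---|---|---|
| reading | $2h+\gamma+2$ | $h+\gamma+1$ |
| amp | $2h+\gamma+1$ | $h+\gamma+1$ |
| booster | $2h+\gamma+1$ | $h+\gamma$ |
| late | $x$ | $x$ ($x$ = number of long intervals over the cell) |

In the first three rows, $y$ counts $X_C$ and $J_v$. We verify $\varphi(y)\le\eta$. In those rows $\varphi(y)\le\rho y+1\le\rho\gamma+(y-\gamma)+1$, and this is at most $\eta$ if $(1-\rho)\gamma$ is at least $h+2$, $h+1$, $h+2$, respectively. Indeed $(1-\rho)\gamma\ge\frac2B\cdot B(2P+4)=2(2P+4)\ge h+2$. For lates, $x\ge\gamma$ gives $(1-\rho)x\ge1$, so $\varphi(x)\le\rho x+1\le x$. As $h\le P$ and $x\le2P+\gamma+1$, all $\eta$ are at most $2P+\gamma+1$, so all cluster sizes are at most $B(2P+\gamma+2)+1=r^*$. In each cell, all clusters of one type have equal size.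

**Step 4 (how many clusters).** We fill the cells as follows.

* In a reading cell of $e$ at $v$, take the fewest reading clusters with total number of vertices $E\ge c_v(e)R$, so $E<c_v(e)R+r^*$; and the largest number of late clusters with total $\ell\le\kappa E$, so $\kappa E-r^*<\ell\le\kappa E$.
* In each station, take the fewest amp clusters with total $E\ge N$, so $E<N+r^*$; and the largest number of late clusters with total $\ell\le\kappa E-s$. As $\kappa E\ge N/B\ge s$, this is possible, and $\kappa E-s-r^*<\ell\le\kappa E-s$.
* In $\sigma_{v,0}$, take booster clusters of total $K_v$, chosen as follows. Let $Z_v$ be the number of neighbors of $J_v$ other than boosters; it does not depend on $K_v$, because $J_v$ does not cover $\tau_v$. Let $K_v$ be the smallest nonnegative multiple of the booster cluster size with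
$$(1-\lambda)K_v\ge\lambda Z_v+2-\theta_vR. \tag{5}$$
The right side is positive, since $\lambda Z_v\ge N/B\ge2R\ge\theta_vR$. So $K_v>0$, and by minimality
$$(1-\lambda)K_v<\lambda Z_v+2-\theta_vR+r^*. \tag{6}$$
* In $\tau_v$, take the largest number of late clusters with total $\ell\le\kappa K_v$, so $\kappa K_v-r^*<\ell\le\kappa K_v$.

**Step 5 (size).** We check that (4) applies to all degrees. Apart from boosters, a reading cell contains at most $(1+\kappa)E\le(1+B)(2R+r^*)$ small vertices and a station at most $(1+B)(N+r^*)$, so each contains at most $(1+B)(N+2R+r^*)$. As at most $2P+\gamma$ wires meet $J_v$, we get $Z_v\le Q$. By (6) and $1-\lambda\ge1/B$, $K_v\le B(\lambda Z_v+2+r^*)\le B(Q+2+r^*)$, and $\tau_v$ contains at most $\kappa K_v\le BK_v$ lates. So boosters and $\tau$ lates together number at most $n(1+B)B(Q+2+r^*)$. The small vertices of reading cells and stations apart from boosters number at most $M(1+B)(N+2R+r^*)\le Q$, and there are $2P+\gamma+n$ long intervals. Hence $|V(G)|\le D$. The graph has polynomial size, it is computed in polynomial time, and (4) applies to all its degrees.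

**Step 6 (the test interval $J_v$).** We need the two sides of the test. Let $w_v\le2P+\gamma$ be the number of wires meeting $J_v$; note $\deg J_v=Z_v+K_v$.

(a) *With at least $K_v+\theta_vR$ active neighbors, $J_v$ comes on.* By (4), $\varphi(\deg J_v)\le\lambda(Z_v+K_v)+2$, and this is at most $K_v+\theta_vR$ by (5).

(b) *With at most $w_v+K_v+(\theta_v-1)R+3r^*$ active neighbors, $J_v$ does not come on.* By (4), $\varphi(\deg J_v)\ge\lambda(Z_v+K_v)-2$. By (6),
$$(1-\lambda)K_v<\lambda Z_v+2-\theta_vR+r^*\le\lambda Z_v-2-w_v-(\theta_v-1)R-3r^*,$$
where the second inequality is $R\ge4r^*+w_v+4$. Rearranged, $w_v+K_v+(\theta_v-1)R+3r^*<\lambda(Z_v+K_v)-2$.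

**Step 7 (the balance of a wire).** We show that the threshold of a wire is slightly less than the number of its non-late small neighbors. For a wire $w$ let $W_w\le2P+\gamma-1$ and $J_w\le n$ be the numbers of adjacent wires and $J$'s, let $E_w$ and $L_w$ be the numbers of its non-late and late small neighbors, and put
$$\Delta_w=E_w-\lambda(E_w+L_w)=\lambda(\kappa E_w-L_w).$$
Group the small neighbors of $w$ by reading cell, by station (amps and lates), and into the boosters of $\sigma_{v,0}$ together with the lates of $\tau_v$, of which $w$ sees both or neither. A group with $E$ non-lates and $\ell$ lates contributes $\lambda(\kappa E-\ell)$ to $\Delta_w$. By Step 4, $\kappa E-\ell$ lies in $[0,r^*)$ for reading and booster groups and in $[s,s+r^*)$ for stations. As $w$ covers at least one station and there are at most $M$ groups (one per reading cell, station and $\tau$ cell),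
$$\lambda s\le\Delta_w\le(s+r^*)M. \tag{7}$$

(c) *If all non-late small neighbors of $w$ are active, $w$ comes on.* By (4), $\varphi(\deg w)\le\lambda(E_w+L_w+W_w+J_w)+2=E_w-\Delta_w+\lambda(W_w+J_w)+2\le E_w$, because $\Delta_w\ge\lambda s=\lambda(2P+\gamma+n)+2B\lambda\ge\lambda(W_w+J_w)+2$, using $B\lambda\ge1$.

Lemma 2 holds verbatim for late clusters: their threshold is $x$, and until one of its vertices is on, such a cluster can only count on the $x$ long intervals over its cell.

(d) *Let $|S|\le P+\gamma$. If $w\notin A_{i-1}$ covers a station with at least $N-|S|r^*$ amps outside $A_{i-1}$, then $w\notin A_i$.* This replaces Lemma 3. As there, late clusters disjoint from $S$ in cells covered by $w$ are off in $A_{i-1}$, since $w$ is off. The late clusters meeting $S$ contain at most $|S|r^*$ vertices. So $w$ has at most $W_w+J_w+(E_w-N+|S|r^*)+|S|r^*$ neighbors in $A_{i-1}$. By (7) and the choice of $N$, $N>\Delta_w+W_w+J_w+2|S|r^*+2$. So this number is less than $E_w-\Delta_w-2=\lambda(E_w+L_w)-2\le\lambda\deg w-2\le\varphi(\deg w)$.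

**Step 8 (a valid orientation gives a target set).** Let $S$ consist of all global wires and, for each edge $e$, of $\alpha_e$ if $e$ is oriented to $l(e)$ and of $\beta_e$ otherwise; $|S|=P+\gamma$. Stations and $\tau$ cells have exactly $h+\gamma$ wires in $S$. The reading cell of $e$ at $v$ has $h+\gamma$, plus one if and only if $e$ points into $v$. The following come on in turn. Boosters have threshold $h+\gamma$, and readings of edges oriented into their node have threshold $h+\gamma+1$; both come on. Then every $J_v$ has at least $K_v+\theta_vR$ active neighbors, since each edge oriented into $v$ contributes at least $c_v(e)R$ readings, and it comes on by (a). All readings and amps now see at least $h+\gamma+1$ active long neighbors and come on. All wires come on by (c). All lates see $x$ active long neighbors and come on.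

**Step 9 (a small target set gives a valid orientation).** Let $S$ be a target set with $|S|\le P+\gamma$. We repeat the three claims with the new numbers.

**Claim A′.** $|S\cap X_q|\ge h_q+\gamma$ for every station $q$.

**Proof.** Suppose $|S\cap X_q|\le h_q+\gamma-1$, with $q$ at node $v$. Let $U$ consist of $X_q\setminus S$, nonempty as $|X_q|=2h_q+\gamma$, and of the amp clusters of $q$ disjoint from $S$. The latter contain at least $N-|S|r^*$ amps. Let $A_{i-1}\cap U=\emptyset$. An amp in $U$ sees at most $(h_q+\gamma-1)+1$ active vertices, the $+1$ being for $J_v$, since the rest of its cluster is in $U$. This is below its threshold $h_q+\gamma+1$. A wire in $U$ is blocked by (d). So $U$ is never activated, a contradiction. $\square$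

**Claim B′.** $S$ consists of all global wires and exactly one of $\alpha_e,\beta_e$ for each edge $e$.

**Proof.** Let $z_i,F_i,o$ be as in Claim B, and let $z_g$ be the number of global wires in $S$ minus $\gamma$, so $z_g\le0$. At a station with state $(j,i)$, Claim A′ reads $\sum_{m=j+1}^i(z_m+1)+(\gamma+z_g)\ge(i-j)+\gamma$, that is, $F_i-F_j\ge-z_g\ge0$. State $(0,0)$ gives $z_g=0$. From $|S|=(P+F_P)+(\gamma+z_g)+o\le P+\gamma$ we get $F_P\le-o\le0$. For $j<P$ the station just before the end of $e_{j+1}$ has state $(j,i)$ with $i>j$, so $F_j\le F_i$, and iterating gives $F_j\le F_P\le0$. For $i\ge1$ the station just after the start of $e_i$ has state $(j,i)$ with $j<i$, so $F_i\ge F_j$, and iterating gives $F_i\ge F_0=0$. Hence all $F_i=0$, all $z_i=0$, and $o=0$. $\square$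

Orient $e$ to $l(e)$ if $\alpha_e\in S$ and to $r(e)$ if $\beta_e\in S$.

**Claim C′.** This orientation is valid.

**Proof.** Suppose $v$ receives weight at most $\theta_v-1$. Let $U$ consist of $J_v$, the wires outside $S$ meeting $J_v$, all amps in stations of $v$, and all readings of $v$ belonging to edges not oriented into $v$. By Claim B′, $S$ contains only wires, so $U\cap S=\emptyset$. Let $A_{i-1}\cap U=\emptyset$; then the wires of $A_{i-1}$ in cells of $J_v$ are exactly those in $S$.

* An amp of $v$ sees $h+\gamma$ active wires; $J_v$ and its whole cluster lie in $U$ and are off. And $h+\gamma<h+\gamma+1$.
* A reading in $U$ sees one active wire from each of the $h$ complete pairs in its cell and the $\gamma$ global wires. The wire of its own edge in the cell is outside $S$, hence in $U$ and off; $J_v$ and its whole cluster are off. Again $h+\gamma<h+\gamma+1$.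
* $J_v$ sees no active late, by Lemma 2 with $J_v$ off, and no active amp. Its active readings belong to edges oriented into $v$, in at most three reading cells. Each such cell has fewer than $c_v(e)R+r^*$ readings, so there are at most $(\theta_v-1)R+3r^*$ of them in all. Together with at most $w_v$ wires and $K_v$ boosters, $J_v$ has at most $w_v+K_v+(\theta_v-1)R+3r^*$ active neighbors and is blocked by (b).
* A wire in $U$ covers a station of $v$ by the Observation. All amps there are off, at least $N$ of them, and the wire is blocked by (d).

So $J_v$ is never activated, a contradiction. $\square$

Hence $G$ has a target set of size at most $P+\gamma$ if and only if the FIFO-ORIENTATION instance has a valid orientation. With Lemma 1 and membership in NP, this proves Theorem 2.
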